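# Ranks of fixed subgroups in free pro-$p$ groups

## The bound $\operatorname{rank}\operatorname{Fix}_F(\alpha)\le n$ on small examples

Fix a prime $p$. A pro-$p$ group $F$ is *free of rank $n$* on a basis $x_1,\dots,x_n$ if every map from the basis to a pro-$p$ group extends uniquely to a continuous homomorphism from $F$. All subgroups below are closed and all homomorphisms continuous. For an automorphism $\alpha$ of $F$ put
$$\operatorname{Fix}_F(\alpha)=\{x\in F\mid \alpha(x)=x\}.$$
This is a closed subgroup of a free pro-$p$ group, hence itself free pro-$p$, so it has a rank, possibly infinite. How large can this rank be?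

In linear algebra the vectors fixed by a linear map of an $n$-dimensional space form a space of dimension at most $n$. So one would first guess that $\operatorname{rank}\operatorname{Fix}_F(\alpha)\le n$, always. This is not automatic: subgroups of $F$ can have larger rank than $F$ (an open subgroup of index $m$ has rank $1+m(n-1)$). So we test it.

**Rank one.** If $n=1$, then $F\cong\mathbb Z_p$ and $\alpha$ is multiplication by a unit $\lambda$. The fixed subgroup is $F$ if $\lambda=1$ and trivial otherwise. The guess holds.

**Example 1 (order prime to $p$).** Let $p$ be odd, let $F$ be free on $x,y$, and let $\alpha(x)=x^{-1}$, $\alpha(y)=y$, an automorphism of order $2$. The guess fails badly: $\operatorname{Fix}_F(\alpha)$ has infinite rank. To see this let $C\cong\mathbb Z_p$ with generator $x$, let $A=\mathbb Z_p[[C]]$ as an additive group, and let $M=A\rtimes C$, with $C$ acting on $A$ by multiplication. Define $\pi:F\to M$ by $x\mapsto x\in C$ and $y\mapsto 1\in A$. It is onto, since its image contains $C$ and the elements $x^k\cdot 1\in A$, which generate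 $A$ topologically. If $\iota$ is the automorphism of $A$ induced by inversion on $C$, then $\alpha'(a,c)=(\iota(a),c^{-1})$ is an automorphism of $M$ with $\pi\alpha=\alpha'\pi$. As $\mathbb Z_p$ has no $2$-torsion, the fixed group of $\alpha'$ is $A^+=\{a\in A\mid\iota(a)=a\}$.

Every $a\in A^+$ is the image of a fixed element. Indeed, choose $u$ with $\pi(u)=a$ and put $w=u^{-1}\alpha(u)$. Then $\alpha(w)=w^{-1}$. Since $\tfrac12\in\mathbb Z_p$, the element $f=u\,w^{1/2}$ makes sense, and $\alpha(f)=\alpha(u)w^{-1/2}=u\,w\,w^{-1/2}=f$. Also $\pi(w)=0$, so $\pi(f)=a$. Thus $\operatorname{Fix}_F(\alpha)$ maps onto $A^+$. But $A^+$ contains the elements $x^k+x^{-k}$, $k\ge0$, which are independent over $\mathbb Z_p$, while a finitely generated torsion-free abelian pro-$p$ group is some $\mathbb Z_p^m$. So $\operatorname{Fix}_F(\alpha)$ is not finitely generated.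

This is an instance of a known result: if $n\ge2$ and the order of $\alpha$ is finite and not divisible by $p$, then either $\alpha=\mathrm{id}_F$ or $\operatorname{Fix}_F(\alpha)$ has infinite rank. So the guess has to be restricted to automorphisms whose order is a power of $p$, in the following sense.

**Definition.** The group $\operatorname{Aut}(F)$ is profinite: the kernels of $\operatorname{Aut}(F)\to\operatorname{Aut}(F/M)$, with $M$ open and characteristic in $F$, form a basis of neighborhoods of $1$. The automorphism $\alpha$ has *order $p^\infty$* if $\overline{\langle\alpha\rangle}\cong\mathbb Z_p$. For $r<\infty$, order $p^r$ has its usual meaning.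

**Example 2 (a cyclic permutation).** Let $n=p$ and let $P=\langle s\rangle$ of order $p$ permute $x_1,\dots,x_p$ cyclically. The group $F\rtimes P$ is the free pro-$p$ product of $\overline{\langle x_1\rangle}\cong\mathbb Z_p$ and $P$: the maps $x\mapsto x_1,\ s\mapsto s$ and $x_i\mapsto s^{i-1}xs^{-(i-1)},\ s\mapsto s$ are mutually inverse. In a free pro-$p$ product the centralizer of a nontrivial element of a factor lies in that factor (fact (F3) below), so the fixed subgroup lies in $F\cap P=1$. The rank is $0$, although on $F^{ab}=\mathbb Z_p^p$ the fixed vectors have rank $1$.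

**Example 3 (a transvection).** Let $n\ge2$, $\alpha(x_i)=x_i$ for $i<n$ and $\alpha(x_n)=x_nx_1$. For $a\in\mathbb Z_p$ the rule $x_n\mapsto x_nx_1^a$ defines $\alpha^a$, and $a\mapsto\alpha^a$ is continuous and injective, so $\alpha$ has order $p^\infty$. The fixed subgroup contains $X=\overline{\langle x_1,\dots,x_{n-1}\rangle}$ and also $y=x_nx_1x_n^{-1}$, because $\alpha(y)=x_nx_1\,x_1\,x_1^{-1}x_n^{-1}=y$.

*Its rank is at least $n$.* Write $\Phi$ for the Frattini subgroup. The map $X/\Phi(X)\to F/\Phi(F)$ is injective and factors through $\operatorname{Fix}(\alpha)/\Phi(\operatorname{Fix}(\alpha))$. So the rank is at least $n-1$, with equality only if $X$ generates $\operatorname{Fix}(\alpha)$ modulo its Frattini subgroup, that is, only if $\operatorname{Fix}(\alpha)=X$. But $y\notin X$: the retraction $F\to X$ with $x_n\mapsto1$ sends $y$ to $x_1$, and $y\ne x_1$ since $x_n$ and $x_1$ do not commute. For $n=2$ the fixed vectors on $F^{ab}$ have rank $1$ only, while $\operatorname{Fix}_F(\alpha)$ has rank at least $2$.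

So $F^{ab}$ can show too many fixed points (Example 2) or too few (Example 3), and counting there proves nothing. In both examples, however, the bound $n$ is not contradicted. The restricted guess was stated as a conjecture in the paper *Fixed points of automorphisms of free pro-$p$ groups of rank 2*, and it is true.

**Theorem A.** Let $F$ be a free pro-$p$ group of finite rank $n$ and let $\alpha$ be an automorphism of order $p^r$, $0\le r\le\infty$. Then $\operatorname{rank}\operatorname{Fix}_F(\alpha)\le n$.

**Theorem B.** Let $S\le\operatorname{Aut}(F)$ be a subgroup whose closure is pro-$p$, and let $L\le F$ be a finitely generated closed subgroup. Then $\operatorname{rank}(\operatorname{Fix}_F(S)\cap L)\le\operatorname{rank}L$. In particular $\operatorname{rank}\operatorname{Fix}_F(S)\le n$. For every $n\ge2$ the bound $n$ is attained by an automorphism of order $p^\infty$.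

The case $r<\infty$ of Theorem A is due to Scheiderer; we derive it in Lemma 1 from his structure theorem. The last sentence of Theorem B follows from Theorem A and Example 3: there the rank is at least $n$ and, by Theorem A, at most $n$. For $n=0$ everything is trivial, so let $n\ge1$.

## Facts about free pro-$p$ groups, completed group algebras and Ore domains

For a profinite group $G$ let $\Lambda_G=\mathbb F_p[[G]]=\varprojlim\mathbb F_p[G/N]$. It contains $G$, whose linear span is dense. Its augmentation ideal $I_G$ is the kernel of $\Lambda_G\to\mathbb F_p$, $g\mapsto1$. If $V\le G$ is open, then $\Lambda_G=\bigoplus\Lambda_Vg$ over representatives of $V\backslash G$, and similarly $\Lambda_G=\bigoplus g\Lambda_V$ over $G/V$. For example $\Lambda_{\mathbb Z_p}=\mathbb F_p[[X]]$, a generator corresponding to $1+X$. Modules are left modules unless stated otherwise.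

* **(F0)** In a compact space, if a family of closed sets is closed under finite intersections (up to passing to smaller members) and its intersection lies in an open set $O$, then some member lies in $O$. A closed subgroup of a profinite group is the intersection of the open subgroups containing it.
* **(F1)** Closed subgroups of free pro-$p$ groups are free pro-$p$, and $\operatorname{rank}X=\dim X/\Phi(X)$. In a finitely generated free pro-$p$ group, elements linearly independent modulo $\Phi$ extend to a basis. If $X$ is free pro-$p$ with finite basis $(x_i)$, then $I_X$ is a free left $\Lambda_X$-module on $(x_i-1)$. Also $\mathbb Z_p[[F]]\cong\mathbb Z_p\langle\langle X_1,\dots,X_n\rangle\rangle$ via $x_i\mapsto1+X_i$, the ring of power series in noncommuting variables.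
* **(F2)** (C. Scheiderer, *The structure of some virtually free pro-$p$ groups*, Proc. AMS 127 (1999) 695–700.) A finitely generated pro-$p$ group with an open free pro-$p$ subgroup of index $p$ is a free pro-$p$ product $H_0\amalg(S_1\times H_1)\amalg\dots\amalg(S_m\times H_m)$ with $H_i$ free pro-$p$ of finite rank and $|S_i|=p$.
* **(F3)** (Herfort–Ribes; see Ribes–Zalesskii, *Profinite Groups*, §9.1.) In a free pro-$p$ product of finitely many factors, every finite subgroup is conjugate into a factor, and the centralizer of a nontrivial element of a factor is contained in that factor.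
* **(F4)** (Kurosh theorem for open subgroups of free pro-$p$ products, Binz–Neukirch–Wenzel.) An open subgroup $R'$ of $A\amalg B$ is a free pro-$p$ product of the groups $R'\cap gAg^{-1}$ and $R'\cap gBg^{-1}$, with $g$ running over representatives of $R'\backslash G/A$, respectively $R'\backslash G/B$, where $G=A\amalg B$, and of a free pro-$p$ group.
* **(F5)** A left and right Noetherian domain $R$ is an Ore domain. (If $Ra\cap Rb=0$ with $a,b\ne0$, then $\sum_i Rab^i$ is direct: from $\sum r_iab^i=0$ we get $r_0a\in Ra\cap Rb=0$, so $r_0=0$; cancel $b$ and repeat. This contradicts the Noetherian property.) So $R$ has a division ring of fractions $\{s^{-1}r\}=\{rs^{-1}\}$, in which finitely many elements have a common left denominator.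

A *free factor* of a free pro-$p$ group of finite rank is a subgroup generated by part of a basis. A free factor of a free factor is a free factor.

## Finite $p$-groups of automorphisms, and admissible automorphisms

The first lemma settles finite order and will let us replace $\alpha$ by a power.

**Lemma 1.** Let a finite $p$-group $P$ act on a free pro-$p$ group $E$ of finite rank. Then $\operatorname{Fix}_E(P)$ is a free factor of $E$. In particular its rank is at most $\operatorname{rank}E$.

*Proof.* **Step 1: reduction to $|P|=p$.** Use induction on $|P|$. If $|P|>p$, choose a normal subgroup $P_1$ of order $p$. Then $\operatorname{Fix}_E(P_1)$ is a free factor of $E$, the group $P/P_1$ acts on it, and by induction its fixed group $\operatorname{Fix}_E(P)$ is a free factor of $\operatorname{Fix}_E(P_1)$, hence of $E$. So let $|P|=p$. If $P$ acts trivially there is nothing to prove, so let it act faithfully.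

**Step 2: the centralizer of $P$.** We locate $\operatorname{Fix}_E(P)$ in $\Gamma=E\rtimes P$. Decompose $\Gamma$ as in (F2). The group $H_0$ is torsion-free and the torsion subgroup of $S_i\times H_i$ is $S_i$. So by (F3), after conjugating the whole decomposition, $P=S_i$ for some $i$. Let $A=P\times H_i$ be this factor. By (F3) $C_\Gamma(P)\le A$, and $A$ centralizes $P$. Hence
$$R:=\operatorname{Fix}_E(P)=C_E(P)=E\cap A.$$

**Step 3: a retraction $E\to R$.** This shows that $R$ is a free factor. We have $[A:R]\le p$ and $R\cap P=1$, so $A=RP$. Therefore the projection $A\to H_i$ with kernel $P$ maps $R$ isomorphically onto $H_i$. The composite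
$$E\hookrightarrow\Gamma\to A\to H_i\cong R,$$
where $\Gamma\to A$ kills the other factors, is the identity on $R$. So $R$ is finitely generated and $R/\Phi(R)\to E/\Phi(E)$ is injective. By (F1) a basis of $R$ extends to a basis of $E$. $\square$

If $\alpha$ has order $p^\infty$, then $F\rtimes\overline{\langle\alpha\rangle}$ has no torsion, and (F2) gives no hold on it. A new method is needed there, but we may first pass to powers of $\alpha$.

**Definition.** An automorphism $\beta$ of $F$ is *admissible* if $\overline{\langle\beta\rangle}$ is pro-$p$ and $\beta$ acts trivially on $F^{ab}/p^2F^{ab}$. Put $\beta_k:=\beta^{p^k}$.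

If $\beta$ is admissible, then $\beta_k\to1$, and all $\beta_k$ are admissible. For example, $\beta=\alpha^{p^2}$ in Example 3 is admissible: $\beta(x_n)=x_nx_1^{p^2}$. Conjugation by $x_1$ is admissible too.

**Reduction.** It suffices to prove $\operatorname{rank}\operatorname{Fix}_F(\beta)\le n$ for admissible $\beta$. Indeed, let $\alpha$ be as in Theorem A. The kernel of $\operatorname{Aut}(F)\to\operatorname{Aut}(F^{ab}/p^2F^{ab})$ is open and $\alpha^{p^k}\to1$, so some $\beta=\alpha^{p^s}$ is admissible. Then $\alpha$ restricts to an automorphism of $\operatorname{Fix}_F(\beta)$ of order dividing $p^s$, with fixed subgroup $\operatorname{Fix}_F(\alpha)$. If $\operatorname{rank}\operatorname{Fix}_F(\beta)\le n$, Lemma 1 gives $\operatorname{rank}\operatorname{Fix}_F(\alpha)\le n$.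

## Counting dimensions in the augmentation ideal, and why $\Lambda_F$ does not allow it

Let $\beta$ be admissible and $H=\operatorname{Fix}_F(\beta)$. Here is the proof one would like to give. Suppose $h_1,\dots,h_{n+1}$ are part of a basis of $H$. The module $I_F$ is free of rank $n$ over $\Lambda_F$. If $\Lambda_F$ had a division ring of fractions $\mathcal D$, then the $n+1$ vectors $1\otimes(h_i-1)$ in the $n$-dimensional space $\mathcal D\otimes I_F$ would satisfy a nontrivial relation with coefficients $d_i$. Take one with as few nonzero $d_i$ as possible, with one of them equal to $1$. Apply $\beta$ and subtract: since the $h_i$ are fixed, the difference is a shorter relation, hence zero, so all $d_i$ are fixed by $\beta$. If "fixed by $\beta$" forced the $d_i$ to be fractions from $\Lambda_H$, we would contradict the fact that the $h_i-1$ are independent over $\Lambda_H$.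

The argument stops at two points.

First, for $n\ge2$ the ring $\Lambda_F$ is not an Ore domain: by (F1), $\Lambda_F(x_1-1)\cap\Lambda_F(x_2-1)=0$. So the free module $\Lambda_F$ of rank $1$ contains a free module of rank $2$, and counting dimensions over $\Lambda_F$ means nothing. We shall replace $F$ by torsion-free nilpotent quotients $Q=F/N$, for which $\Lambda_Q$ turns out to be a Noetherian domain.

Second, in a quotient $Q$ one can at best hope that fixed coefficients come from $\operatorname{Fix}_Q(\beta)$, and this may be larger than the image of $H$. Conjugation by $x_1$ acts trivially on $Q=F/\overline{[F,F]}$, although for $n=2$ its fixed group in $F$ is only $\overline{\langle x_1\rangle}$, by (F3). Moreover the $h_i$ may coincide in $Q$.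

The way out is to aim not at $H$ but at an open subgroup $U\ge H$ in which the $h_i$ are still part of a basis. For $N$ small enough $\operatorname{Fix}_Q(\beta)$ will lie in $\bar U=U/N$. And we only change the coefficients: we work in $\mathcal D_Q\otimes_{\Lambda_F}I_F$, where $\mathcal D_Q$ is the division ring of $\Lambda_Q$ and $I_F$ is kept. This space sees more than $Q$ does. In Example 3 with $n=2$,
$$y-1=(1-y)(x_2-1)+x_2(x_1-1)$$
(expand the right side, using $yx_2=x_2x_1$). In $Q=\mathbb Z_p^2$ the elements $x_1$ and $y$ agree. But in $\mathcal D_Q\otimes I_F$, with basis $\epsilon_i=1\otimes(x_i-1)$, they give $\epsilon_1$ and $x_2\epsilon_1+(1-x_1)\epsilon_2$, which are independent.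

What remains is the central statement: an element of $\mathcal D_Q$ fixed by $\beta$ lies in $\mathcal D_{\bar U}$ for every open $\bar U\ge\operatorname{Fix}_Q(\beta)$. Here is the mechanism in the smallest case.

**Example 4.** Let $Q=\mathbb Z_p^2$ with generators $x_1,x_2$, and $\beta(x_1)=x_1$, $\beta(x_2)=x_2x_1^{p^2}$. Then $\operatorname{Fix}_Q(\beta)=\overline{\langle x_1\rangle}$ and $\Lambda_Q=\mathbb F_p[[X_1,X_2]]$ with $x_i=1+X_i$. In characteristic $p$, with $Y=X_1^{p^{k+2}}$,
$$\beta_k(X_2)=(1+X_2)(1+X_1)^{p^{k+2}}-1=X_2+(1+X_2)Y,$$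
so by Taylor expansion $\beta_k(f)\equiv f+Y\,\partial f$ modulo $Y^2$, where $\partial=(1+X_2)\,\partial/\partial X_2$. If $\beta(f)=f$, then $\partial f$ is divisible by $X_1^{p^{k+2}}$ for every $k$, so $\partial f=0$ and $f\in\mathbb F_p[[X_1,X_2^p]]$. In other words, $f$ comes from the subgroup $\overline{\langle x_1,x_2^p\rangle}$. Now $\beta_k(X_2^p)=X_2^p+(1+X_2^p)X_1^{p^{k+3}}$, so the same computation with $X_2^p$ in place of $X_2$ gives $f\in\mathbb F_p[[X_1,X_2^{p^2}]]$, and so on. Note that $\partial$ multiplies the group element $x_1^ax_2^b$ by $b\bmod p$: it is given by a homomorphism $\chi:Q\to\mathbb F_p$, and its kernel is $\Lambda_{\ker\chi}$.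

So the plan is: measure how far $\beta_k$ moves points of $Q$ as $k\to\infty$, find a leading term $Y_k$ with a homomorphism $\chi$ attached, and use it to shrink the group that supports a fixed element. Noncommutativity requires coordinates and a valuation.

## The nilpotent quotients $F/N_c$ and their coordinates

Let $I$ be the augmentation ideal of $\mathbb Z_p[[F]]=\mathbb Z_p\langle\langle X_1,\dots,X_n\rangle\rangle$, so $I^c$ consists of the series with all terms of degree $\ge c$. Fix $c\ge2$ and put
$$N_c=\{g\in F: g-1\in I^c\},\quad \mathfrak A=\mathbb Z_p[[F]]/I^c,\quad \mathfrak m=I/I^c,\quad \mathfrak A_{\mathbb Q}=\mathfrak A\otimes\mathbb Q_p,\quad \mathfrak m_{\mathbb Q}=\mathfrak m\otimes\mathbb Q_p.$$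
The ring $\mathfrak A$ is free of finite rank over $\mathbb Z_p$, with basis the monomials of degree $<c$, and $\mathfrak m^c=0$. The group $Q:=F/N_c$ is a compact subgroup of $1+\mathfrak m$. An automorphism of $F$ extends to $\mathbb Z_p[[F]]$ and preserves $I^c$, so the $N_c$ are $\operatorname{Aut}(F)$-invariant. Also $\bigcap_cN_c=1$.

An admissible $\beta$ induces a ring automorphism $B$ of $\mathfrak A$ extending its action on $Q$. As a $\mathbb Z_p$-module $\mathfrak A$ is spanned by products of fewer than $c$ elements $x_i-1$, and $\beta_k(x_i)\to x_i$, so $B^{p^k}\to1$.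

We will only see $\beta_k$ for large $k$. The next lemma says that nothing is lost. (For $p=2$ the non-admissible map $x\mapsto -x$ on $\mathbb Z_2$ has a square with more fixed points; this is what $p^2$ in the definition excludes.)

**Lemma 2.** If $\beta$ is admissible, then $\operatorname{Fix}_Q(\beta_k)=\operatorname{Fix}_Q(\beta)$ for all $k\ge0$.

*Proof.* We show that $1$ is the only root of unity among the eigenvalues of $B$. On $\mathfrak m^i/\mathfrak m^{i+1}=(F^{ab})^{\otimes i}$, $B$ acts by the $i$-th tensor power of the action of $\beta$ on $F^{ab}$. So the eigenvalues of $B$ are products of eigenvalues $\lambda$ of a matrix congruent to $1$ modulo $p^2$. For such $\lambda$ the number $(\lambda-1)/p^2$ is an eigenvalue of a matrix over $\mathbb Z_p$, so $|\lambda-1|\le p^{-2}$, where $|p|=p^{-1}$. The set $\{|\lambda-1|\le p^{-2}\}$ is a multiplicative group. If it contained a root of unity $\ne1$, it would contain some $\mu$ of prime order $q$, and $\prod_{i=1}^{q-1}(1-\mu^i)=q$ would give $|q|\le p^{-2(q-1)}$. This is false for $q\ne p$, where $|q|=1$,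 and for $q=p$, where $|p|=p^{-1}>p^{-2(p-1)}$.

Over $\overline{\mathbb Q}_p$ we have $B^{p^k}-1=(B-1)\prod_{\zeta\ne1,\ \zeta^{p^k}=1}(B-\zeta)$, and the factors $B-\zeta$ are invertible. Hence $\ker(B^{p^k}-1)=\ker(B-1)$; intersect with $Q$. $\square$

**Construction of a basis.** We want coordinates $Q\cong\mathbb Z_p^d$ along a central series. Put $D_i=Q\cap(1+\mathfrak m^i)$ for $1\le i\le c$, so $D_1=Q$ and $D_c=1$. For $g,h\in D_i$ we have $gh-1=(g-1)+(h-1)+(g-1)(h-1)$ with last term in $\mathfrak m^{i+1}$. So $g\mapsto g-1$ induces an embedding of $D_i/D_{i+1}$ as a closed subgroup of the free $\mathbb Z_p$-module $\mathfrak m^i/\mathfrak m^{i+1}$, and $D_i/D_{i+1}$ is free of finite rank. For $g\in Q$, $h\in D_i$ the element $gh-hg=(g-1)(h-1)-(h-1)(g-1)$ lies in $\mathfrak m^{i+1}$, so $[Q,D_i]\le D_{i+1}$.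

Choose $\mathbb Z_p$-bases of $D_1/D_2,\ D_2/D_3,\dots$, lift them to $Q$, and list the lifts in this order as $g_1,\dots,g_d$. Put $\deg g_j=i$ if $g_j$ comes from $D_i/D_{i+1}$, and $Q_j=\overline{\langle g_j,\dots,g_d\rangle}$, $Q_{d+1}=1$. By descending induction on $i$, $D_i$ is generated by the $g_l$ with $\deg g_l\ge i$. So if $\deg g_j=i$, then $D_{i+1}\le Q_j\le D_i$. As $D_i/D_{i+1}$ is central in $Q/D_{i+1}$, the group $Q_j$ is normal in $Q$, and
$$[Q,Q_j]\le D_{i+1}\le Q_{j+1}.$$
Moreover $Q_j/Q_{j+1}\cong\mathbb Z_p$, generated by $g_j$. So $(a_j)\mapsto g_1^{a_1}\cdots g_d^{a_d}$ is a continuous bijection, hence a homeomorphism, $\mathbb Z_p^d\to Q$. Let $a_j(z)$ denote the coordinates of $z\in Q$.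

**Example 5.** Let $n=2$, $c=3$. Then $Q$ is nilpotent of class $2$, and $d=3$ with $g_1=x_1$, $g_2=x_2$, $g_3=[x_1,x_2]$, where $g_3-1=X_1X_2-X_2X_1$ in $\mathfrak A$. For $z=g_1^{a_1}g_2^{a_2}g_3^{a_3}$ the coefficients of $X_1,X_2,X_1X_2$ in $z-1$ are $a_1$, $a_2$ and $a_1a_2+a_3$. So $a_3$ is a quadratic polynomial in $z-1$. This is general:

**Lemma 3.** There are polynomial functions $P_j:\mathfrak m_{\mathbb Q}\to\mathbb Q_p$ without constant term such that $a_j(z)=P_j(z-1)$ for $z\in Q$.

*Proof.* Let $e_j=\log g_j\in\mathfrak m_{\mathbb Q}^{\deg g_j}$ (a finite sum, as $\mathfrak m$ is nilpotent). Then $g_j^a=\exp(ae_j)$ for $a\in\mathbb Z$, and by continuity for $a\in\mathbb Z_p$. For each $i$ the $e_j$ with $\deg g_j=i$ have linearly independent components of degree $i$, namely those of $g_j-1$. So there are linear forms $f_j$ on $\mathfrak m_{\mathbb Q}$ that depend only on the component of degree $\deg g_j$ and satisfy $f_j(e_l)=\delta_{jl}$ whenever $\deg g_l=\deg g_j$.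

Expand $z-1=\prod_l\exp(a_le_l)-1$ and apply $f_j$. A single $e_l$ contributes $a_lf_j(e_l)$, which is $\delta_{jl}a_l$ if $\deg g_l=\deg g_j$ and $0$ if $\deg g_l>\deg g_j$. A product of at least two $e$'s has a component of degree $\deg g_j$ only if all its factors have smaller degree. So $f_j(z-1)=a_j+S_j$, where $S_j$ is a polynomial without constant term in the $a_l$ with $\deg g_l<\deg g_j$. By induction on the degree, those $a_l$ are polynomials in $z-1$ without constant term, hence so is $a_j$. $\square$

## How far $\beta^{p^k}$ moves a point of $Q$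

For $u\in Q$ put $z_k(u)=\beta_k(u)u^{-1}\in Q$. In Example 4, $z_k(x_1^ax_2^b)=x_1^{bp^{k+2}}$: the displacement scales like $p^k$. Let $v$ be the $p$-adic valuation.

**Lemma 4.** Let $\beta$ be admissible. There are continuous bounded functions $\zeta_j:Q\to\mathbb Q_p$ $(1\le j\le d)$ and integers $k_0\ge 0$ and $\kappa$ such that
$$a_j(z_k(u))\in p^k\zeta_j(u)+p^{2k-\kappa}\mathbb Z_p\qquad(u\in Q,\ 1\le j\le d,\ k\ge k_0),\tag{1}$$
$$\zeta_j(u)=0\ \text{ for all }j\iff u\in\operatorname{Fix}_Q(\beta).\tag{2}$$

*Proof.* **Step 1: linearize $B^{p^k}$.** Choose $k_0$ with $B^{p^{k_0}}\in1+p^2\operatorname{End}(\mathfrak A)$. On $1+p^2\operatorname{End}(\mathfrak A)$ the logarithm converges, has values in $p^2\operatorname{End}(\mathfrak A)$, and is inverted by $\exp$. Put $\Delta=p^{-k_0}\log B^{p^{k_0}}\in p^{2-k_0}\operatorname{End}(\mathfrak A)$. For $k\ge k_0$ we get $B^{p^k}=\exp(p^k\Delta)$ with $p^k\Delta\in p^t\operatorname{End}(\mathfrak A)$, $t=k-k_0+2\ge2$. The $i$-th term of the exponential series, $i\ge2$, lies in $p^{it-v(i!)}\operatorname{End}(\mathfrak A)$,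 and
$$it-v(i!)\ge it-(i-1)\ge2t-1,$$
the last because the difference is $(i-2)(t-1)\ge0$. As $2t-1\ge2k-2k_0$,
$$B^{p^k}\in1+p^k\Delta+p^{2k-2k_0}\operatorname{End}(\mathfrak A).$$

**Step 2: pass to $z_k(u)$.** Put $\xi(u)=\Delta(u)u^{-1}$, continuous in $u$. Since $\Delta(1)=0$ and $\Delta$ preserves $\mathfrak m_{\mathbb Q}$, we have $\Delta(u)=\Delta(u-1)\in p^{2-k_0}\mathfrak A\cap\mathfrak m_{\mathbb Q}=p^{2-k_0}\mathfrak m$, so $\xi(u)\in p^{2-k_0}\mathfrak m$. From $z_k(u)-1=(B^{p^k}(u)-u)u^{-1}$ we get
$$z_k(u)-1\in p^k\xi(u)+p^{2k-2k_0}\mathfrak m,\qquad\text{in particular}\qquad z_k(u)-1\in p^{k-k_0}\mathfrak m.$$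

**Step 3: pass to coordinates.** Let $\lambda_j$ be the linear part of $P_j$ and $\zeta_j(u)=\lambda_j(\xi(u))$. This is continuous and bounded. In $a_j(z_k(u))=P_j(z_k(u)-1)$ the linear part gives $p^k\zeta_j(u)$ up to a bounded denominator times $p^{2k-2k_0}$, and the terms of degree $i\ge2$ give at most a bounded denominator times $p^{i(k-k_0)}$. This is (1).

**Step 4: prove (2).** Suppose all $\zeta_j(u)=0$. By (1), $z_k(u)-1=\prod_l\exp(a_le_l)-1$ with all $a_l\in p^{2k-\kappa}\mathbb Z_p$. For $2k\ge\kappa$ this is in $p^{2k-\kappa-\kappa''}\mathfrak m$ with $\kappa''$ independent of $k$. So $\xi(u)=\lim p^{-k}(z_k(u)-1)=0$ and $\Delta(u)=0$. Hence $\beta_k(u)=u$ for $k\ge k_0$, and $\beta(u)=u$ by Lemma 2. Conversely, if $\beta(u)=u$, then $z_k(u)=1$, so (1) gives $p^k\zeta_j(u)\in p^{2k-\kappa}\mathbb Z_p$ for all $k\ge k_0$, and $\zeta_j(u)=0$. $\square$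

## A valuation on $\Lambda_Q$

We need to compare the sizes of displacements in different directions $g_j$, inside the noncommutative ring $\Lambda_Q$. Choose reals $0<\omega_1<\dots<\omega_d$ with
$$\omega_{l+1}>2\omega_l,\qquad \omega_i/\omega_j\notin p^{\mathbb Z}\ \text{ for } i\ne j.$$
(Choose them one after the other; each time only countably many values are excluded.) The first condition will make commutators negligible. The second will make the leading direction unique.

Let $b_j=g_j-1$. The homeomorphism $\mathbb Z_p^d\cong Q$ induces a linear homeomorphism $\mathbb F_p[[X_1,\dots,X_d]]=\mathbb F_p[[\mathbb Z_p^d]]\cong\Lambda_Q$ (not a ring map in general) with $X^J\mapsto b^J:=b_1^{J_1}\cdots b_d^{J_d}$. So each $f\in\Lambda_Q$ is uniquely $\sum_Jc_Jb^J$, and $\Lambda_{Q_i}$ consists of the series in $b_i,\dots,b_d$. Put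
$$w(f)=\min\Big\{\sum J_i\omega_i: c_J\ne0\Big\},\qquad w(0)=\infty.$$
Only finitely many monomials have weight below a given bound. So the subspaces $\{w\ge r\}$ are closed, and for $f\ne0$ the part of minimal weight, written $\mathrm{in}(f)\in\mathbb F_p[X_1,\dots,X_d]$, is a polynomial.

In Example 5, $b_2b_1$ is not a basis monomial, but $x_2x_1=x_1x_2\gamma$ with $\gamma=[x_2,x_1]\in Q_3$ gives $b_2b_1=b_1b_2+x_1x_2(\gamma-1)$. The error involves only weights $\ge\omega_3>2\omega_2>\omega_1+\omega_2$. So $\mathrm{in}(b_2b_1)=X_1X_2$: to leading order the ring is commutative.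

**Lemma 5.** For nonzero $f,h\in\Lambda_Q$ we have $\mathrm{in}(fh)=\mathrm{in}(f)\,\mathrm{in}(h)$. Hence $w(fh)=w(f)+w(h)$ and $\Lambda_Q$ is a domain. For $g\in Q$, $w(g)=0$ and $w(g-1)\ge\omega_1$.

*Proof.* The last sentence holds since $g-1$ has augmentation, that is, constant term, zero. Likewise $w(g-1)\ge\omega_l$ for $g\in Q_l$. We prove the formula for $f,h\in\Lambda_{Q_i}$ by descending induction on $i$; for $i=d+1$ it is trivial. Assume it for $i+1$. Let $\varepsilon=\min_{l<d}(\omega_{l+1}-2\omega_l)>0$, and $\varepsilon=1$ if $d=1$.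

**Step 1: conjugation by $g_i$ changes little.** Let $\sigma(f)=g_i^{-1}fg_i$ on $\Lambda_{Q_{i+1}}$ and $\delta=\sigma-1$. For $l>i$, $\sigma(g_l)=g_lc_l$ with $c_l\in[Q_l,Q]\le Q_{l+1}$. So $\delta(b_l)=g_l(c_l-1)$ is $0$ if $l=d$, and otherwise, by the induction hypothesis, has weight
$$w(\delta(b_l))=w(c_l-1)\ge\omega_{l+1}\ge2\omega_l+\varepsilon\ge\omega_l+\omega_i+\varepsilon.$$
For a monomial $b^K\in\Lambda_{Q_{i+1}}$ expand $\sigma(b^K)$, a product of factors $b_l+\delta(b_l)$: by the induction hypothesis every term except $b^K$ has weight at least $w(b^K)+\omega_i+\varepsilon$. By linearity and continuity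
$$w(\delta(f))\ge w(f)+\omega_i+\varepsilon\qquad(f\in\Lambda_{Q_{i+1}}).$$

**Step 2: move $b_i^s$ to the left.** We have $fb_i=g_i\sigma(f)-f=b_i\sigma(f)+\delta(f)$, and $\sigma,\delta$ commute. So
$$fb_i^s=\sum_{t=0}^s\binom st b_i^t\sigma^t\delta^{s-t}(f)\in b_i^sf+\{w\ge w(f)+s\omega_i+\varepsilon\}.$$
Indeed, by definition $w\big(\sum_tb_i^tx_t\big)=\min_t(t\omega_i+w(x_t))$ for $x_t\in\Lambda_{Q_{i+1}}$. For $t<s$ Step 1 gives weight at least $t\omega_i+w(f)+(s-t)(\omega_i+\varepsilon)$. For $t=s$ use $\sigma^s-1=\sum_{j\ge1}\binom sj\delta^j$.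

**Step 3: multiply.** Write $f=\sum b_i^rf_r$ and $h=\sum b_i^sh_s$ with $f_r,h_s\in\Lambda_{Q_{i+1}}$. By Step 2, $f_rb_i^s=b_i^sf_r+\sum_tb_i^tx_t$ with $t\omega_i+w(x_t)\ge w(f_r)+s\omega_i+\varepsilon$. By the induction hypothesis $b_i^{r+t}x_th_s$ has weight
$$(r+t)\omega_i+w(x_t)+w(h_s)\ge(r\omega_i+w(f_r))+(s\omega_i+w(h_s))+\varepsilon\ge w(f)+w(h)+\varepsilon.$$
So $fh=\sum_{r,s}b_i^{r+s}f_rh_s+E$ with $w(E)\ge w(f)+w(h)+\varepsilon$. By the induction hypothesis, the part of weight $w(f)+w(h)$ of the first sum is $\sum X_i^{r+s}\mathrm{in}(f_r)\,\mathrm{in}(h_s)$ over those $r,s$ with $r\omega_i+w(f_r)=w(f)$ and $s\omega_i+w(h_s)=w(h)$, which is $\mathrm{in}(f)\,\mathrm{in}(h)\ne0$. $\square$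

**Corollary 6.** For every open $V\le Q$ the ring $\Lambda_V$ is a left and right Noetherian domain.

*Proof.* *The case $V=Q$.* Let $J$ be a left ideal of $\Lambda_Q$. The elements $\mathrm{in}(f)$, $0\ne f\in J$, together with $0$, are the homogeneous elements of an ideal of $\mathbb F_p[X_1,\dots,X_d]$ graded by weight: $\mathrm{in}(b^Kf)=X^K\mathrm{in}(f)$ by Lemma 5, and if $w(f)=w(f')$, then $\mathrm{in}(f)+\mathrm{in}(f')$ is $0$ or $\mathrm{in}(f+f')$. By Hilbert's basis theorem choose $f_1,\dots,f_k\in J$ whose initial parts generate it. For $0\ne f\in J$ write $\mathrm{in}(f)=\sum q_i\,\mathrm{in}(f_i)$ with $q_i$ homogeneous of weight $w(f)-w(f_i)$, and let $h_i\in\Lambda_Q$ have the same coefficients as $q_i$. Then $w(f-\sum h_if_i)>w(f)$. Iterate. The set of weights is discrete, so the weights tend to $\infty$, the sums of the successive $h_i$ converge, and $f\in\sum\Lambda_Qf_i$. The right-hand version is the same.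

*General $V$.* If $J$ is a left ideal of $\Lambda_V$, then $\Lambda_QJ=\bigoplus_{g\in Q/V}gJ$ meets $\Lambda_V$ in $J$. So an ascending chain of left ideals of $\Lambda_V$ is recovered from a chain in $\Lambda_Q$ and becomes stationary. Similarly on the right. $\square$

## The division rings $\mathcal D_V$

By (F5), $\Lambda_Q$ has a division ring of fractions $\mathcal D_Q$, and for open $V\le Q$ the fractions of $\Lambda_V$ form a division subring $\mathcal D_V=\{s^{-1}r\}=\{rs^{-1}\}\subseteq\mathcal D_Q$ ($r,s\in\Lambda_V$, $s\ne0$). Automorphisms of $Q$ extend to $\mathcal D_Q$. The next lemma says that $\mathcal D_V$ behaves like $\Lambda_V$ with respect to cosets. In Example 4 it says, for instance, that the fraction field of $\mathbb F_p[[X_1,X_2]]$ has basis $1,x_2,\dots,x_2^{p-1}$ over that of $\mathbb F_p[[X_1,X_2^p]]$.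

**Lemma 7.** (a) If $V'\le V$ are open in $Q$, then $\mathcal D_V=\bigoplus_g\mathcal D_{V'}g$, with $g$ running over representatives of $V'\backslash V$. (b) $\mathcal D_{V_1}\cap\mathcal D_{V_2}=\mathcal D_{V_1\cap V_2}$ for open $V_1,V_2\le Q$.

*Proof.* (a) *The sum is direct:* if $\sum d_gg=0$, a common left denominator turns this into $\sum r_gg=0$ with $r_g\in\Lambda_{V'}$, so all $r_g=0$. *The sum is everything:* $D'=\sum\mathcal D_{V'}g=\mathcal D_{V'}\Lambda_V$ is a finite-dimensional left $\mathcal D_{V'}$-space, stable under right multiplication by $\Lambda_V$. For $0\ne x\in\Lambda_V$, right multiplication by $x$ on $D'$ is linear and injective, hence bijective, so $D'x^{-1}=D'$. As $\Lambda_V\subseteq D'$, we get $\Lambda_Vx^{-1}\subseteq D'$ for all such $x$, that is, $\mathcal D_V\subseteq D'$. The other inclusion is clear.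

(b) Put $V_{12}=V_1\cap V_2$ and decompose $\mathcal D_Q=\bigoplus\mathcal D_{V_{12}}g$ over $V_{12}\backslash Q$. By (a), $\mathcal D_{V_i}$ is the sum of the components with $g\in V_i$. The two sets of cosets have only the trivial coset in common. $\square$

## Fixed elements of $\mathcal D_Q$ lie over neighborhoods of the fixed subgroup

**Proposition 8.** Let $\mathcal S$ be a set of admissible automorphisms and let $e\in\mathcal D_Q$ satisfy $\beta(e)=e$ for all $\beta\in\mathcal S$. Then $e\in\mathcal D_U$ for every open $U\le Q$ containing $\operatorname{Fix}_Q(\mathcal S)=\bigcap_{\beta\in\mathcal S}\operatorname{Fix}_Q(\beta)$.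

*Proof.* **Step 1: the smallest group over which $e$ is approximately defined.** Let $\mathcal V=\{V\le Q\text{ open}: e\in\mathcal D_V\}$. It contains $Q$ and is closed under finite intersections by Lemma 7(b). Put $C=\bigcap\mathcal V$. By (F0), every open set containing $C$ contains some $V\in\mathcal V$. So it suffices to show $C\subseteq\operatorname{Fix}_Q(\beta)$ for each $\beta\in\mathcal S$: then $C\subseteq U$, some $V\in\mathcal V$ lies in $U$, and $e\in\mathcal D_V\subseteq\mathcal D_U$. Suppose it fails for some $\beta$, and use the notation of Lemma 4 for this $\beta$. We shall produce $V_0\in\mathcal V$ not containing $C$.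

**Step 2: find the dominant displacement on $C$.** For $u\in Q$ let
$$\mu(u)=\min_jp^{v(\zeta_j(u))}\omega_j\in\mathbb R_{>0}\cup\{\infty\}.$$
The $\zeta_j$ are bounded, so for some $\kappa'$ all values lie in $\Sigma\cup\{\infty\}$ with $\Sigma=\{p^a\omega_j: a\ge-\kappa',\ 1\le j\le d\}$, a set with finitely many elements below any bound. Different pairs $(a,j)$ give different elements, by the choice of the $\omega_j$. By (2), $\mu$ is finite somewhere on $C$. Let $M=\min\mu(C)=p^{a_0}\omega_{j_0}$, let $M^+$ be the next element of $\Sigma$, and let $M'=\min(M^+,2M)>M$. The set $\{u:\mu(u)\ge M\}$ is given by conditions $v(\zeta_j(u))\ge\mathrm{const}_j$ on continuous functions, so it is open, and it contains $C$. Choose $V\in\mathcal V$ inside it.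

For $u\in V$ we have $p^{v(\zeta_j(u))}\omega_j\ge M^+$ if $j\ne j_0$ (the value $M$ occurs only for $j_0$), and $\zeta_{j_0}(u)\in p^{a_0}\mathbb Z_p$. Put
$$\chi(u)=p^{-a_0}\zeta_{j_0}(u)\bmod p\in\mathbb F_p,\qquad Y_k=b_{j_0}^{p^{k+a_0}}\ (k\ge-a_0),\qquad w(Y_k)=p^kM.$$
The function $\chi$ is continuous on $V$.

**Step 3: the leading term.** We claim that for all large $k$, uniformly in $u\in V$,
$$z_k(u)-1=\chi(u)Y_k+\rho_k(u),\qquad w(\rho_k(u))\ge p^kM'.\tag{3}$$
Let $a_j=a_j(z_k(u))$, so $z_k(u)=\prod_j(1+b_j)^{a_j}$. If $v(a_j)\ge t\ge0$, then in characteristic $p$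
$$(1+b_j)^{a_j}-1=(1+b_j^{p^t})^{a_jp^{-t}}-1,$$
which is $a_jp^{-t}b_j^{p^t}$ plus a series in the powers $b_j^{ip^t}$, $i\ge2$. For $j\ne j_0$, (1) gives
$$p^{v(a_j)}\omega_j\ge\min(p^kM^+,\,p^{2k-\kappa}\omega_1)\ge p^kM'\qquad\text{for large }k,$$
so the factor with index $j$ is $1$ plus terms of weight $\ge p^kM'$. For $j=j_0$, once $2k-\kappa\ge k+a_0+1$ and $k+a_0\ge0$, (1) gives $a_{j_0}=p^{k+a_0}a'$ with $a'\in\mathbb Z_p$ and $a'\equiv p^{-a_0}\zeta_{j_0}(u)$ modulo $p$. So this factor is $1+\chi(u)Y_k$ plus terms of weight $\ge2p^kM$. Finally, products of contributions of different factors have weight $\ge2p^kM$ by Lemma 5. Since $2M\ge M'$, this proves (3).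

**Step 4: $\chi$ is a homomorphism on $V$, nontrivial on $C$.** From $z_k(uv)=z_k(u)\cdot uz_k(v)u^{-1}$,
$$z_k(uv)-1=(z_k(u)-1)+z_k(u)\,u\,(z_k(v)-1)\,u^{-1}.$$
By Lemma 5, multiplying by elements of $Q$ on either side preserves $w$, and changes $f$ by $(g-1)f$ or $f(g-1)$, of weight $\ge w(f)+\omega_1$. So the last summand is $z_k(v)-1$ up to weight $\ge p^kM+\omega_1$. By (3), $(\chi(uv)-\chi(u)-\chi(v))Y_k$ has weight $>p^kM=w(Y_k)$. It is a scalar multiple of $Y_k$, so it is $0$, and $\chi$ is a homomorphism. If $c\in C$ has $\mu(c)=M$, then $v(\zeta_{j_0}(c))=a_0$ and $\chi(c)\ne0$. So $V_0=\ker\chi$ is open and normal of index $p$ in $V$, and $C\not\subseteq V_0$.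

**Step 5: the derivation attached to $\chi$.** Choose $g\in V$ with $\chi(g)=1$, so $\Lambda_V=\bigoplus_{i=0}^{p-1}\Lambda_{V_0}g^i$. Let $\partial:\Lambda_V\to\Lambda_V$ be multiplication by $i$ on $\Lambda_{V_0}g^i$; this is the continuous linear map with $\partial(u)=\chi(u)u$ for $u\in V$. For $u\in V$ we have $\beta_k(u)-u=(z_k(u)-1)u$, so (3) gives $\beta_k(u)=u+Y_k\partial(u)+\rho_k(u)u$. By linearity, continuity and closedness of $\{w\ge p^kM'\}$, for all $f\in\Lambda_V$ and all large $k$ (independent of $f$),
$$\beta_k(f)=f+Y_k\,\partial(f)+R_k(f),\qquad w(R_k(f))\ge p^kM'.\tag{4}$$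

**Step 6: $e$ is defined over $V_0$.** As $e\in\mathcal D_V$, Lemma 7(a) and a common left denominator give $e=s^{-1}r$ with $0\ne s\in\Lambda_{V_0}$ and $r=\sum_{i=0}^{p-1}r_ig^i$, $r_i\in\Lambda_{V_0}$. Then $\partial(s)=0$ and $\partial(r)=\sum_ii\,r_ig^i$. From $r=se$ and $\beta_k(e)=e$ we get $\beta_k(r)=\beta_k(s)e$. By (4) this reads $r+Y_k\partial(r)+R_k(r)=se+R_k(s)e$, that is,
$$Y_k\,\partial(r)=R_k(s)e-R_k(r).$$
To compare weights, write $e=r's'^{-1}$ with $r',s'\in\Lambda_Q$, $s'\ne0$. Then
$$Y_k\,\partial(r)s'=R_k(s)r'-R_k(r)s'$$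
has weight $\ge p^kM'$. If $\partial(r)\ne0$, Lemma 5 gives $p^kM+w(\partial(r)s')\ge p^kM'$ for all large $k$, which is impossible as $M'>M$. So $\partial(r)=0$, that is, $r_i=0$ for $1\le i\le p-1$, and $e=s^{-1}r_0\in\mathcal D_{V_0}$. Thus $V_0\in\mathcal V$ and $C\subseteq V_0$, contradicting Step 4. $\square$

In Example 4, Step 2 with $V=Q$ gives $j_0=1$, $a_0=2$ and $\chi(x_1^ax_2^b)=b\bmod p$. After one round the group is $\overline{\langle x_1,x_2^p\rangle}$, and then $a_0=3$.

## Descent of a linear relation to an open subgroup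

Two preparations remain. The first keeps independent elements independent in a suitable open overgroup.

**Lemma 9.** Let $G$ be a profinite group, $K\le G$ a closed pro-$p$ subgroup, and let $h_1,\dots,h_m\in K$ be linearly independent modulo $\Phi(K)$. There are an open subgroup $V_1\ge K$ of $G$ and homomorphisms $\chi_i:V_1\to\mathbb F_p$ with $\chi_i(h_j)=\delta_{ij}$. If $V\le V_1$ is a pro-$p$ subgroup containing the $h_j$, then the $h_j$ are independent modulo $\Phi(V)$.

*Proof.* The span of the $h_j$ in the profinite $\mathbb F_p$-space $K/\Phi(K)$ is finite, so some open subspace meets it in $0$. In the finite quotient by it the images of the $h_j$ are independent and have dual linear forms. This gives $\chi_i:K\to\mathbb F_p$ with $\chi_i(h_j)=\delta_{ij}$. Choose an open normal $W\le G$ with $K\cap W\le\ker\chi_i$ for all $i$ and put $V_1=KW$. Since $V_1/W\cong K/(K\cap W)$, the rule $xw\mapsto\chi_i(x)$ extends $\chi_i$ to $V_1$. The $\chi_i$ restrict to $V$ and vanish on $\Phi(V)$, which gives the last claim. $\square$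

Now fix $c\ge2$, $N=N_c$, $Q=F/N$, and denote images in $Q$ by bars. For an open subgroup $G\le F$ containing $N$, $\mathcal D_{\bar G}$ is a right $\Lambda_G$-module via $\Lambda_G\to\Lambda_{\bar G}$. Put $T_G=\mathcal D_{\bar G}\otimes_{\Lambda_G}I_G$. By (F1) this is a left $\mathcal D_{\bar G}$-space of dimension $\operatorname{rank}G$.

**Lemma 10.** Let $N\le V\le G$ with $V,G$ open in $F$, and let $h_1,\dots,h_m$ be part of a basis of $V$. Then the vectors $1\otimes(h_i-1)\in T_G$ are left linearly independent over $\mathcal D_{\bar V}$.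

*Proof.* *Restrict scalars.* Let $g$ run over representatives of $V\backslash G=\bar V\backslash\bar G$, including $1$. As $\Lambda_G=\bigoplus\Lambda_Vg$ and $\mathcal D_{\bar G}=\bigoplus\mathcal D_{\bar V}\bar g$ (Lemma 7(a)), the natural map $\mathcal D_{\bar V}\otimes_{\Lambda_V}\Lambda_G\to\mathcal D_{\bar G}$ is an isomorphism. So $T_G=\mathcal D_{\bar V}\otimes_{\Lambda_V}I_G$.

*Split off $I_V$.* The elements $1$ and $g-1$ $(g\ne1)$ also form a $\Lambda_V$-basis of $\Lambda_G$, and $\lambda_1+\sum\lambda_g(g-1)$ has the augmentation of $\lambda_1$. So $I_G=I_V\oplus\bigoplus_{g\ne1}\Lambda_V(g-1)$ as left $\Lambda_V$-modules. Hence $\mathcal D_{\bar V}\otimes_{\Lambda_V}I_V$ embeds in $T_G$. By (F1) it has the $\mathcal D_{\bar V}$-basis $1\otimes(u_j-1)$, for a basis $(u_j)$ of $V$ containing the $h_i$. $\square$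

**Proposition 11.** Let $G,U$ be open subgroups of $F$ containing $N$. Let $\mathcal S$ be a set of admissible automorphisms with $\beta(G)=G$ for $\beta\in\mathcal S$ and $\operatorname{Fix}_Q(\mathcal S)\subseteq\bar U$. Let $h_1,\dots,h_m\in G\cap U$ be fixed by $\mathcal S$ and part of a basis of $G\cap U$. Then the vectors $\tau_i=1\otimes(h_i-1)\in T_G$ are left linearly independent over $\mathcal D_{\bar G}$.

*Proof.* Suppose $K=\{(d_i)\in\mathcal D_{\bar G}^m:\sum d_i\tau_i=0\}\ne0$.

**Step 1: a fixed relation.** For $\beta\in\mathcal S$ the additive map $d\otimes x\mapsto\beta(d)\otimes\beta(x)$ of $T_G$ is well defined, because $\beta$ respects the right action of $\Lambda_G$ on $\mathcal D_{\bar G}$. It is $\beta$-semilinear and fixes the $\tau_i$. So $K$ is stable under coordinatewise application of $\beta$. Choose $0\ne d\in K$ with support of minimal size, scaled on the left so that one coordinate is $1$. Then $\beta(d)-d\in K$ has smaller support, so $\beta(d)=d$, for every $\beta\in\mathcal S$.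

**Step 2: descent of the coefficients.** By Proposition 8 all $d_i$ lie in $\mathcal D_{\bar U}$. They also lie in $\mathcal D_{\bar G}$. With $V=G\cap U$ we have $\bar V=\bar G\cap\bar U$, because $G$ and $U$ contain $N$. So $d_i\in\mathcal D_{\bar V}$ by Lemma 7(b).

**Step 3: contradiction.** By Lemma 10, $\sum d_i\tau_i=0$ with $d_i\in\mathcal D_{\bar V}$ forces $d=0$. $\square$

**Proof of Theorem A.** By the reduction, let $\beta$ be admissible and $H=\operatorname{Fix}_F(\beta)$. Suppose $\operatorname{rank}H>n$, possibly infinite. Let $m=n+1$ and choose $h_1,\dots,h_m\in H$ independent modulo $\Phi(H)$.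

**Step 1: choice of $U$.** We want the $h_i$ in a basis of an open subgroup. Let $U\ge H$ be the open subgroup $V_1$ of Lemma 9, applied with $G=F$ and $K=H$. The $h_i$ are independent modulo $\Phi(U)$, so by (F1) they are part of a basis of $U$.

**Step 2: choice of $c$.** We want the fixed points in $F/N_c$ to lie in the image of $U$. The closed subgroups $Z_c=\{x\in F:\beta(x)x^{-1}\in N_c\}$, the preimages of $\operatorname{Fix}_{F/N_c}(\beta)$, decrease, and $\bigcap_cZ_c=H\subseteq U$ since $\bigcap_cN_c=1$. By (F0) $Z_c\subseteq U$ for some $c\ge2$. Put $N=N_c$. Since $N$ is $\beta$-invariant, $N\subseteq Z_c\subseteq U$, and $\operatorname{Fix}_Q(\beta)=Z_c/N\subseteq\bar U$.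

**Step 3: conclusion.** By Proposition 11 with $G=F$ and $\mathcal S=\{\beta\}$, the $n+1$ vectors $\tau_i$ are independent in $T_F$, a space of dimension $n$. This is a contradiction. So $\operatorname{rank}\operatorname{Fix}_F(\beta)\le n$. $\blacksquare$

With Example 3 this also proves the last sentence of Theorem B.

## Groups of automorphisms and intersections with $L$

**Proof of Theorem B.** Passing to the closure does not change the fixed group, so let $S$ be closed. Let $S_0$ be the kernel of $S\to\operatorname{Aut}(F^{ab}/p^2F^{ab})$. It is an open normal subgroup of $S$, all its elements are admissible, and $S/S_0$ is a finite $p$-group. Put $H=\operatorname{Fix}_F(S_0)$ and $l=\operatorname{rank}L$.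

**Step 1: $\operatorname{rank}(H\cap L)\le l$.** This is the analog of the proof of Theorem A, with an open subgroup $L'\ge L$ in the role of $F$. Suppose $h_1,\dots,h_m\in H\cap L$ with $m=l+1$ are independent modulo $\Phi(H\cap L)$.

*Choice of $L'$ and $U$.* Lemma 9, with $G=F$ and $K=H\cap L$, gives an open $V_1\ge H\cap L$ with dual homomorphisms. The intersection of all $L'\cap U$, with $L'\ge L$ and $U\ge H$ open in $F$, is $L\cap H\subseteq V_1$. These sets are closed under finite intersections. So by (F0) we can fix $L'$ and $U$ with $V:=L'\cap U\subseteq V_1$. By Lemma 9 and (F1), $h_1,\dots,h_m$ are part of a basis of $V$.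

*Choice of $c$.* The closed subgroups $Z_c=\{x:\beta(x)x^{-1}\in N_c\text{ for all }\beta\in S_0\}$ decrease to $H\subseteq U$, and $\bigcap_cN_c=1$. So by (F0) choose $c\ge2$ with $Z_c\subseteq U$ and $N_c\subseteq V$. Let $N=N_c$ and $Q=F/N$. Both $L'$ and $U$ contain $N$, and $\operatorname{Fix}_Q(S_0)=Z_c/N\subseteq\bar U$.

*Automorphisms preserving $L'$.* Proposition 11 needs automorphisms that stabilize $L'$. Let $S'$ be the stabilizer of $L'$ in $S_0$. It is open: $F$ has finitely many open subgroups of index $[F:L']$, so $L'$ contains an open characteristic subgroup $M$ of $F$, and every automorphism trivial on $F/M$ stabilizes $L'$. For $\beta\in S_0$ we have $\beta^{p^k}\to1$, so some $\beta^{p^k}\in S'$. Lemma 2 then gives $\operatorname{Fix}_Q(S')\subseteq\operatorname{Fix}_Q(\beta^{p^k})=\operatorname{Fix}_Q(\beta)$. So $\operatorname{Fix}_Q(S')=\operatorname{Fix}_Q(S_0)\subseteq\bar U$.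

*Conclusion.* By Proposition 11 with $G=L'$ and $\mathcal S=S'$, the $m$ vectors $\tau_i=1\otimes(h_i-1)\in T_{L'}$ are independent over $\mathcal D_{\bar L'}$. But if $y_1,\dots,y_l$ is a basis of $L$, then $h_i\in L$ gives $h_i-1\in I_L=\sum_j\Lambda_L(y_j-1)$ by (F1). So all $\tau_i$ lie in the span of the $l$ vectors $1\otimes(y_j-1)$, a contradiction as $m=l+1$.

For $L=F$ this shows $\operatorname{rank}H\le n$. In particular $H$ is finitely generated.

**Step 2: from $S_0$ to $S$.** We use that the finite group $S/S_0$ cuts out a free factor. By Lemma 1, applied to $S/S_0$ acting on $H$, the group $H':=\operatorname{Fix}_F(S)=\operatorname{Fix}_H(S/S_0)$ is a free factor of $H$. Let $R=H\cap L$. By Step 1, $\operatorname{rank}R\le l$. Suppose $h_1,\dots,h_m\in H'\cap R=H'\cap L$ are independent modulo $\Phi(H'\cap R)$. We show $m\le l$.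

*Enlarge $R$ to an open subgroup of $H$.* Lemma 9, with $G=H$ and $K=H'\cap R$, gives an open $V_1\ge H'\cap R$ of $H$ with dual homomorphisms. As $R$ is the intersection of the open subgroups $R'\ge R$ of $H$, the group $H'\cap R$ is the intersection of the groups $H'\cap R'$. So by (F0) some $H'\cap R'\subseteq V_1$, and by Lemma 9 the $h_i$ are independent modulo $\Phi(H'\cap R')$.

*Apply (F4).* Write $H=H'\amalg H''$. In (F4) the double coset $R'H'$ has a representative $g=ra$ with $r\in R'$, $a\in H'$, and $R'\cap gH'g^{-1}=r(R'\cap H')r^{-1}$ is a free factor of $R'$. Conjugating by $r^{-1}\in R'$, we see that $H'\cap R'$ is a free factor of $R'$. So the $h_i$ are independent modulo $\Phi(R')$.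

*Return to $R$.* The $h_i$ lie in $R\le R'$ and $\Phi(R)\le\Phi(R')$. So the $h_i$ are independent modulo $\Phi(R)$, and $m\le\operatorname{rank}R\le l$.

Hence $\operatorname{rank}(\operatorname{Fix}_F(S)\cap L)\le\operatorname{rank}L$, and $L=F$ gives $\operatorname{rank}\operatorname{Fix}_F(S)\le n$. $\blacksquare$
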